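# Heat traces of the Yamabe operator: a bound that fails on $S^3$ and is sharp under $O(4)$-symmetry from dimension four on

## The theorem in dimension three and in dimensions four and higher

**Main Theorem.** Let $n\ge 3$, let $(S^n,g)$ be the round unit sphere with volume $|S^n|$, and let
$$Y=\Delta_{S^n}+\frac n2\Bigl(\frac n2-1\Bigr),\qquad \Delta_{S^n}\ge 0 .$$
For a smooth function $W>0$ on $S^n$ put
$$Y_W=W^{-1/2}\,Y\,W^{-1/2}\ \text{ on } L^2(S^n,g),\qquad C(W)=\sup_{t>0}\,t^{n/2}\operatorname{Tr}e^{-tY_W}.$$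
Call $W$ normalized if $\int_{S^n}W^{n/2}dV_g=|S^n|$. Consider the assertion "$C(W)\le C(1)$ for every normalized $W$".

**Part I ($n=3$).** One has $(4\pi)^{3/2}C(1)/|S^3|<1.461$. On the other hand, for every $\varepsilon>0$ there is a smooth positive zonal $W$ with
$$(4\pi)^{3/2}C(W)\Big/\int_{S^3} W^{3/2}dV_g>\frac4e-\varepsilon,\qquad \frac4e=1.4715\ldots$$
Hence the assertion is false for $n=3$, already for zonal $W$.

**Part II ($n\ge4$).** Let $W>0$ be smooth on $S^n\subset\mathbb R^{n+1}$ and invariant under $O(4)$ acting on four of the $n+1$ coordinates. Then for every $t>0$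
$$\operatorname{Tr}e^{-tY_W}<(4\pi t)^{-n/2}\int_{S^n}W^{n/2}dV_g. \tag{1}$$
Consequently, for $n\ge4$:

1. $C(1)=(4\pi)^{-n/2}|S^n|$, and the supremum defining $C(1)$ is not attained.
2. Every normalized $W$ satisfies $C(W)\ge C(1)$. So for $n\ge4$ the assertion is equivalent to $C(W)=C(1)$ for all normalized $W$.
3. The assertion holds, with $C(W)=C(1)$, for all normalized $W$ with the above symmetry. In particular it holds for all zonal $W$, and for all $(W\circ\Psi)|\Psi'|^2$ with such $W$ and $\Psi$ a conformal map of $S^n$.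

Thus for zonal $W$ the assertion is true if and only if $n\ge4$.

The assertion, for all $n\ge3$, is a conjecture from "Low Eigenvalues of Laplace and Schrödinger Operators" (https://core.ac.uk/download/595727933.pdf). In words: among all ways of distributing a fixed amount of volume over the sphere conformally, is the heat trace, measured at its worst time against $t^{-n/2}$, largest for the round metric? Part I says no in dimension three. Part II says yes in each dimension $n\ge4$, provided $W$ has the symmetry. For $n\ge4$ and $W$ without such symmetry, nothing is claimed in these notes.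

## What the operator sees: scaling, min–max and conformal covariance

A function on $S^n$ is *zonal* if it depends only on the distance to one pole. An example is $W=2+x_{n+1}$. A zonal $W$ is invariant under the group $O(n)$ fixing the axis, so for $n\ge4$ it is invariant under some $O(4)$ acting on four coordinates. A function such as $2+x_5$ on $S^5\subset\mathbb R^6$ (zonal) or $2+x_5x_6$ (not zonal) is invariant under $O(4)$ acting on $x_1,\dots,x_4$.

**Scaling.** Since $Y_{cW}=c^{-1}Y_W$, we have $t^{n/2}\operatorname{Tr}e^{-tY_{cW}}=c^{n/2}(t/c)^{n/2}\operatorname{Tr}e^{-(t/c)Y_W}$, so $C(cW)=c^{n/2}C(W)$. Therefore the assertion is the same as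
$$\frac{C(W)}{\int_{S^n}W^{n/2}dV_g}\le\frac{C(1)}{|S^n|}\qquad\text{for all smooth }W>0, \tag{2}$$
with no normalization.

**Min–max.** If $Y_Ww=\lambda w$ and $u=W^{-1/2}w$, then $Yu=\lambda Wu$. So the eigenvalues of $Y_W$ are
$$\lambda_j(W)=\min_{E\subset H^1(S^n),\ \dim E=j}\ \max_{0\ne u\in E}\frac{\int uYu\,dV_g}{\int Wu^2\,dV_g}, \tag{3}$$
where $\int uYu$ denotes the quadratic form $\int(|\nabla u|^2+\frac{n(n-2)}4u^2)$. Writing $u=W^{(n-2)/4}z$ turns $Yu=\lambda Wu$ into $W^{-(n+2)/4}YW^{(n-2)/4}z=\lambda z$. This is the eigenvalue equation of the natural Yamabe operator of the metric $Wg$.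

**Conformal covariance.** On a Riemannian $n$-manifold with metric $h$ the conformal Laplacian is $L_h=\Delta_h+\frac{n-2}{4(n-1)}R_h$, with $R_h$ the scalar curvature. On the round sphere $R=n(n-1)$, which gives $Y$. The textbook fact is: if $g=\rho^2h$ and $U=\rho^{(n-2)/2}u$ with $u$ Lipschitz and compactly supported, then
$$\int u\,L_gu\,dV_g=\int U\,L_hU\,dV_h,\qquad \int Wu^2dV_g=\int(\rho^2W)U^2dV_h,\qquad \int W^{n/2}dV_g=\int(\rho^2W)^{n/2}dV_h. \tag{4}$$
The last two identities are immediate from $dV_g=\rho^ndV_h$. We use the first one in two charts and check it by hand in each.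

*The cylinder chart of $S^3$.* Let $\theta$ be the distance to a pole and define $s\in\mathbb R$ by $\cos\theta=\tanh s$, so $\sin\theta=1/\cosh s$ and $d\theta=-ds/\cosh s$. Then $S^3$ minus the poles is $\mathbb R_s\times S^2_\omega$ with $g=\cosh^{-2}s\,(ds^2+g_{S^2})$. Put $u=(\cosh s)^{1/2}f$. Then
$$\int\Bigl(|\nabla u|^2+\tfrac34u^2\Bigr)dV_g=\int\Bigl(\frac{u_s^2+|\nabla_\omega u|^2}{\cosh s}+\frac34\frac{u^2}{\cosh^3s}\Bigr)ds\,d\omega .$$
Here $\cosh^{-1}s\,u_s^2=(f_s+\frac12\tanh s\,f)^2=f_s^2+\frac12\tanh s\,(f^2)_s+\frac14\tanh^2s\,f^2$. Integrating the middle term by parts, the coefficient of $f^2$ becomes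
$$-\tfrac12\cosh^{-2}s+\tfrac14(1-\cosh^{-2}s)+\tfrac34\cosh^{-2}s=\tfrac14.$$
So for $f$ Lipschitz with compact support in $s$, and $v=W\cosh^{-2}s$,
$$\int uYu\,dV_g=\int\Bigl(f_s^2+|\nabla_\omega f|^2+\tfrac14f^2\Bigr)ds\,d\omega,\quad \int Wu^2dV_g=\int vf^2ds\,d\omega,\quad\int W^{3/2}dV_g=\int v^{3/2}ds\,d\omega. \tag{5}$$

*The stereographic chart of $S^n$.* Here $g=\rho^2|dx|^2$ with $\rho=2/(1+|x|^2)$ on $\mathbb R^n$. Put $a=\frac{n-2}2$ and $U=\rho^au$. Expanding and integrating by parts,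
$$\int|\nabla(\rho^au)|^2dx=\int\rho^{2a}|\nabla u|^2dx-\int\rho^a(\textstyle\sum_i\partial_i^2\rho^a)\,u^2dx .$$
With $r=|x|$ we have $\rho'=-r\rho^2$, so $(\rho^a)'=-ar\rho^{a+1}$ and
$$\textstyle\sum_i\partial_i^2\rho^a=r^{1-n}\bigl(-ar^n\rho^{a+1}\bigr)'=-a\rho^{a+1}\bigl(n-(a+1)r^2\rho\bigr)=-an\rho^{a+1}\Bigl(1-\frac{r^2}{1+r^2}\Bigr)=-\frac{n(n-2)}4\rho^{a+2}.$$
Since $\rho^{2a}|\nabla u|^2dx=|\nabla u|_g^2dV_g$ and $\rho^{2a+2}dx=dV_g$, we get $\int|\nabla U|^2dx=\int uYu\,dV_g$.

## The round three-sphere by hand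

The eigenvalues of $Y$ on $S^3$ are $k(k+2)+\frac34=m^2-\frac14$ with $m=k+1\ge1$, of multiplicity $m^2$, and $|S^3|=2\pi^2$. Since $(4\pi)^{3/2}/(2\pi^2)=4/\sqrt\pi$, the quantity to study is
$$\Phi(t)=\frac{(4\pi t)^{3/2}}{2\pi^2}\operatorname{Tr}e^{-tY}=\frac4{\sqrt\pi}\,t^{3/2}e^{t/4}\sum_{m\ge1}m^2e^{-tm^2},\qquad \sup_t\Phi=\frac{(4\pi)^{3/2}C(1)}{|S^3|}.$$
Poisson's formula is $\sum_{m\in\mathbb Z}e^{-tm^2}=\sqrt{\pi/t}\sum_{k\in\mathbb Z}e^{-\pi^2k^2/t}$. Differentiating in $t$ and halving,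
$$\sum_{m\ge1}m^2e^{-tm^2}=\frac{\sqrt\pi}4\,t^{-3/2}\sum_{k\in\mathbb Z}\Bigl(1-\frac{2\pi^2k^2}t\Bigr)e^{-\pi^2k^2/t}. \tag{6}$$

As $t\to0$ this gives $\Phi(t)\to1$. But the supremum is not there: the single term $m=1$ already gives $\Phi(2)\ge\frac4{\sqrt\pi}2^{3/2}e^{-3/2}>1.42$. In dimension three the worst time is a finite one, where the lowest eigenvalue matters.

**Step 1: $\sup\Phi<1.461$.** The purpose is a rigorous upper bound for $C(1)$, and we cut $(0,\infty)$ into three pieces.

*$0<t\le\frac32$.* All terms $k\ne0$ in (6) are negative, since $2\pi^2>\frac32$. So $\Phi(t)\le e^{t/4}\le e^{3/8}<1.456$.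

For $t\ge\frac32$ write
$$\Phi(t)=\frac4{\sqrt\pi}\,t^{3/2}e^{-3t/4}\Bigl(1+4e^{-3t}+\sum_{m\ge3}m^2e^{-t(m^2-1)}\Bigr).$$
The first term of the last sum is at most $9e^{-12}<5.6\cdot10^{-5}$. Consecutive terms have ratio $\frac{(m+1)^2}{m^2}e^{-t(2m+1)}\le\frac{16}9e^{-10.5}<\frac1{10}$. So that sum is less than $\frac{10}9\cdot5.6\cdot10^{-5}<7\cdot10^{-5}$. The function $t^{3/2}e^{-3t/4}$ has logarithmic derivative $\frac3{2t}-\frac34$, so it increases on $(0,2]$ and has its maximum at $t=2$.

*$\frac32\le t\le1.7$.* We use $\frac4{\sqrt\pi}<2.25676$, $(1.7)^{3/2}<2.21653$, $e^{-1.275}<0.279432$, with product below $1.3978$. Also $4e^{-4.5}<0.04444$. So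
$$\Phi(t)\le\frac4{\sqrt\pi}(1.7)^{3/2}e^{-1.275}\bigl(1+4e^{-4.5}+7\cdot10^{-5}\bigr)\le1.3978\cdot1.0446<1.4602.$$

*$t\ge1.7$.* We use $2^{3/2}<2.82843$, $e^{-3/2}<0.223131$ and $4e^{-5.1}<0.0244$. So
$$\Phi(t)\le\frac4{\sqrt\pi}2^{3/2}e^{-3/2}\bigl(1+4e^{-5.1}+7\cdot10^{-5}\bigr)\le1.4243\cdot1.0245<1.460.$$

Hence $(4\pi)^{3/2}C(1)/|S^3|=\sup_t\Phi<1.461$.

## Long cylinders $S^2\times[-L/2,L/2]$ beat the round three-sphere

The forms (5) depend only on $v$, and $v=1$ on a long interval means that $Wg$ is a piece of the product cylinder. Per unit length, such a cylinder has volume $4\pi$ and heat trace about $(4\pi t)^{-1/2}Z(t)$, where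
$$Z(t)=\sum_{l\ge0}(2l+1)e^{-t(l+1/2)^2}$$
comes from $l(l+1)+\frac14=(l+\frac12)^2$. So the ratio to compare with $1.461$ is
$$\frac{(4\pi)^{3/2}\,t^{3/2}(4\pi t)^{-1/2}Z(t)}{4\pi}=t\,Z(t).$$
The term $l=0$ alone is $te^{-t/4}$, with maximum $4/e=1.4715\ldots$ at $t=4$. This wins narrowly. The full cylinder has infinite volume and $W=\cosh^2s$ blows up at the poles, so we truncate.

**Step 2: the weights.** Fix $L>0$. Let $\chi\in C_c^\infty(\mathbb R)$ with $0\le\chi\le1$, $\chi=1$ on $|s|\le\frac L2$ and $\chi=0$ for $|s|\ge\frac L2+\frac14$. Put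
$$W=\chi(s)\cosh^2s+\delta,\qquad\delta>0.$$
This is zonal and positive, and it is smooth on $S^3$ because near the poles it equals $\delta$. Here $v=\chi+\delta\cosh^{-2}s$, so $v\ge1$ for $|s|\le\frac L2$. For $\delta\le1$ we have $v^{3/2}\le(\chi+\cosh^{-2}s)^{3/2}$, which is integrable. By dominated convergence, as $\delta\to0$, $\int v^{3/2}ds\,d\omega\to4\pi\int\chi^{3/2}ds\le4\pi(L+\frac12)$. Fix $\delta$ so small that $\int W^{3/2}dV_g\le4\pi(L+1)$.

**Step 3: a lower bound for the trace.** We bound the eigenvalues from above with test functions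
$$f_{k,l}=\sin\Bigl(\frac{\pi k(s+L/2)}L\Bigr)\mathbf 1_{|s|\le L/2}\;Y_l(\omega),\qquad k\ge1,\ l\ge0,$$
where $Y_l$ runs over an orthonormal basis of the $2l+1$ spherical harmonics of degree $l$. The corresponding $u$ are Lipschitz and vanish near the poles, so (5) applies. The $f_{k,l}$ are orthogonal both in $L^2$ and for the energy form, with energy quotients $\pi^2k^2/L^2+(l+\frac12)^2$. Let $\mu_1\le\mu_2\le\cdots$ be these numbers, with multiplicity. On the span of the first $j$ functions, the energy is at most $\mu_j\int f^2\le\mu_j\int vf^2$. By (3), $\lambda_j(W)\le\mu_j$. Hence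
$$\operatorname{Tr}e^{-tY_W}\ge\sum_{k\ge1}e^{-t\pi^2k^2/L^2}\,Z(t)\ge\Bigl(\frac L{\sqrt{4\pi t}}-1\Bigr)Z(t),$$
because $\sum_{k\ge1}e^{-ak^2}\ge\int_1^\infty e^{-ax^2}dx\ge\frac12\sqrt{\pi/a}-1$ with $a=t\pi^2/L^2$.

**Step 4: comparison.** For every $t>0$ and $L>\sqrt{4\pi t}$,
$$\frac{(4\pi)^{3/2}C(W)}{\int W^{3/2}dV_g}\ge\frac{(4\pi)^{3/2}t^{3/2}}{4\pi(L+1)}\cdot\frac{L-\sqrt{4\pi t}}{\sqrt{4\pi t}}\,Z(t)=tZ(t)\,\frac{L-\sqrt{4\pi t}}{L+1}. \tag{7}$$
At $t=4$, $Z(4)\ge e^{-1}$ gives the lower bound $\frac4e\cdot\frac{L-4\sqrt\pi}{L+1}$, which tends to $\frac4e$ as $L\to\infty$. This is the second claim of Part I. For $L=2000$ it exceeds $1.465>1.461$, so (2) fails. Multiplying $W$ by a constant gives a normalized zonal counterexample. Part I is proved. $\blacksquare$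

*Remark.* Letting $L\to\infty$ in (7) for each $t$, the supremum over normalized $W$ on $S^3$ satisfies
$$\sup_WC(W)\ge|S^3|(4\pi)^{-3/2}\max_{t>0}tZ(t).$$
The maximum exists: $tZ(t)$ is continuous, tends to $0$ as $t\to\infty$, tends to $\int_0^\infty2xe^{-x^2}dx=1$ as $t\to0$ (a Riemann sum with step $\sqrt t$), and is at least $4/e>1$ at $t=4$. In particular $\sup_WC(W)/C(1)\ge(4/e)/1.461>1.007$.

What makes this work is that at $t=4$ the sum $Z(t)$ over the spectrum of $S^2$ exceeds the corresponding integral $\int_0^\infty2xe^{-tx^2}dx=1/t$. In dimension four the cross-section is $S^3$, the scalar curvature of $\mathbb R\times S^3$ is $6$, and the conformal Laplacian is $-\partial_s^2+\Delta_{S^3}+1$, with eigenvalues $m^2$ of multiplicity $m^2$ in the $S^3$ factor. The question becomes how $\sum m^2e^{-\tau m^2}$ compares with $\int_0^\infty m^2e^{-\tau m^2}dm=\frac{\sqrt\pi}4\tau^{-3/2}$.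

**Step A (Gaussian inequality on $S^3$).** For all $\tau>0$,
$$\sum_{m\ge1}m^2e^{-\tau m^2}<\frac{\sqrt\pi}4\tau^{-3/2}=\int_0^\infty m^2e^{-\tau m^2}dm. \tag{8}$$
*Proof.* For $\tau<2\pi^2$ every term $k\ne0$ in (6) is negative, and (8) follows. For $\tau\ge\frac32$ each function $\tau^{3/2}m^2e^{-\tau m^2}$ is nonincreasing, since its logarithmic derivative $\frac3{2\tau}-m^2$ is $\le0$. So $\tau^{3/2}\sum_mm^2e^{-\tau m^2}$ is nonincreasing on $[\frac32,\infty)$. It is less than $\frac{\sqrt\pi}4$ just below $2\pi^2$, hence also for $\tau\ge2\pi^2$. $\square$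

The inequality goes in the opposite direction to the one on $S^2$. Part II shows that, with $O(4)$-symmetry, this one fact about Gaussians decides the matter.

## How the strict bound (1) gives the consequences in Part II

**Short times.** $Y_W$ is a positive elliptic operator with principal symbol $W^{-1}|\xi|_g^2$. By the textbook heat trace asymptotics, as $t\to0$,
$$t^{n/2}\operatorname{Tr}e^{-tY_W}\to t^{n/2}(2\pi)^{-n}\iint e^{-tW^{-1}|\xi|^2}d\xi\,dV_g=(4\pi)^{-n/2}\int W^{n/2}dV_g .$$
So $C(W)\ge(4\pi)^{-n/2}\int W^{n/2}dV_g$ for every $W$.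

Assume (1). It gives the reverse inequality $C(W)\le(4\pi)^{-n/2}\int W^{n/2}$ for symmetric $W$. With $W=1$ we get $C(1)=(4\pi)^{-n/2}|S^n|$, and strictness in (1) says that no $t$ attains it: item 1. For normalized $W$ the short-time bound reads $C(W)\ge(4\pi)^{-n/2}|S^n|=C(1)$: item 2. For symmetric normalized $W$ both bounds give $C(W)=C(1)$. Zonal $W$ are included, as seen above. If $\Psi$ is conformal, $\Psi^*g=|\Psi'|^2g$, put $\widetilde W=(W\circ\Psi)|\Psi'|^2$ and $\widetilde u=|\Psi'|^{(n-2)/2}\,u\circ\Psi$. By (4), applied to $\Psi^*g=|\Psi'|^2g$, we have $\int\widetilde uY\widetilde u=\int uYu$, $\int\widetilde W\widetilde u^2=\int Wu^2$ and $\int\widetilde W^{n/2}=\int W^{n/2}$. By (3) the spectra agree: item 3. The last sentence of the theorem combines item 3 with Part I.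

It remains to prove (1).

## Why counting eigenvalues is not enough: $S^4$ at $\lambda=2$

Put $N(\lambda)=\#\{j:\lambda_j(W)<\lambda\}$. Since $\operatorname{Tr}e^{-tY_W}=t\int_0^\infty e^{-t\lambda}N(\lambda)d\lambda$ and $t\int_0^\infty e^{-t\lambda}\lambda^{n/2}d\lambda=\Gamma(\frac n2+1)t^{-n/2}$, the natural first attempt is to prove, for each $\lambda$ separately,
$$N(\lambda)\le\frac{\lambda^{n/2}}{(4\pi)^{n/2}\Gamma(\frac n2+1)}\int W^{n/2}dV_g, \tag{9}$$
and take Laplace transforms. This stops at once. On $S^4$ with $W=1$ the eigenvalues are $k(k+3)+2=(k+1)(k+2)$, $k\ge0$, and $|S^4|=\frac{8\pi^2}3$. The right side of (9) is $\frac1{32\pi^2}\cdot\frac{8\pi^2}3\lambda^2=\frac{\lambda^2}{12}$. For $\lambda$ slightly above $2$ we have $N(\lambda)=1$ but $\lambda^2/12\approx\frac13$. So (9) is false, although (1), which averages over $\lambda$, will turn out true.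

Symmetry offers a second attempt. Degree-$k$ harmonics in five variables, restricted to $O(4)$, contain each degree $l=0,\dots,k$ harmonic space of $S^3$ exactly once (dimensions: $\sum_{m=1}^{k+1}m^2=\frac{(k+1)(k+2)(2k+3)}6$). So with $m=l+1$ the sector of frequency $m$ has the eigenvalues $(m+j-1)(m+j)$, $j\ge1$, each repeated $m^2$ times. The heat trace is
$$\operatorname{Tr}e^{-tY}=\sum_{m\ge1}m^2\varphi(m^2),\qquad\varphi(\theta)=\sum_{j\ge1}e^{-t(\sqrt\theta+j-1)(\sqrt\theta+j)} .$$
The function $\varphi$ makes sense for all real $\theta>0$. We will see that the sharp Lieb–Thirring inequality bounds the *integral* $\int_0^\infty m^2\varphi(m^2)dm$ by the right side of (1). So everything reduces to whether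
$$\sum_{m\ge1}m^2\varphi(m^2)\le\int_0^\infty m^2\varphi(m^2)dm. \tag{10}$$
Monotonicity of $\varphi$ is not enough for (10). If $\varphi$ is the indicator of $\theta\le1$, the left side is $1$ and the right side is $\frac13$. This is exactly what happens before averaging in $\lambda$: let $N_m(\lambda)=\#\{j:(m+j-1)(m+j)<\lambda\}$. At $\lambda=2$, $N_m=1$ for $0<m<1$ and $N_m=0$ for $m\ge1$. Just above $2$, $N_1$ jumps to $1$ while the integral $\int m^2N_mdm$ stays near $\frac13$. These are the numbers $1$ and $\frac13$ from (9).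

What is true is (10) for $\varphi(\theta)=e^{-\tau\theta}$: that is (8). Hence (10) holds for every superposition of such exponentials with nonnegative weights.

**Definition (completely monotone).** A smooth function $\varphi$ on $(0,\infty)$ is completely monotone if $(-1)^k\varphi^{(k)}\ge0$ for all $k\ge0$.

Examples are $e^{-\tau\theta}$, $1/\theta$, and $e^{-c\sqrt\theta}$ for $c>0$ (for $c=1$ it equals $\int_0^\infty e^{-\theta\tau}\frac{1}{2\sqrt\pi}\tau^{-3/2}e^{-1/(4\tau)}d\tau$). Products and convergent sums of completely monotone functions are completely monotone. *Bernstein's theorem:* $\varphi$ is completely monotone if and only if $\varphi(\theta)=\int_{[0,\infty)}e^{-\theta\tau}d\mu(\tau)$ with a nonnegative Borel measure $\mu$, the integral being finite for all $\theta>0$.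

In the example above, each summand is $e^{-t\theta}\cdot e^{-t(2j-1)\sqrt\theta}\cdot e^{-tj(j-1)}$, which is completely monotone, so $\varphi$ is. For general $W$ we have no formula for the eigenvalues. The plan is: separate variables (Step B), bound the integral (Step C), prove that the *sum* $\varphi$ is completely monotone although nothing is known about single eigenvalues (Step D), and conclude by (8) (Step E).

## Separating the $S^3$ variable around the fixed sphere of $O(4)$

**Step B.** The purpose is to write $\operatorname{Tr}e^{-tY_W}=\sum_mm^2\varphi(m^2)$ with $\varphi(\theta)$ defined for all real $\theta>0$.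

*Coordinates.* Let $\Sigma\cong S^{n-4}$ be the fixed set of $O(4)$, where the four coordinates vanish; it is two points if $n=4$. Project stereographically from a point $p\in\Sigma$. Then $x=(\zeta,y)\in\mathbb R^{n-4}\times\mathbb R^4$, $O(4)$ acts on $y$, and $S^n\setminus\Sigma$ corresponds to $y\ne0$. With $\rho=2/(1+|x|^2)$, $U=\rho^{(n-2)/2}u$ and $V=\rho^2W=V(\zeta,|y|)$,
$$\int uYu\,dV_g=\int|\nabla U|^2dx,\qquad\int Wu^2dV_g=\int VU^2dx,\qquad\int W^{n/2}dV_g=\int V^{n/2}dx .$$
Now let $r=|y|=e^\sigma$, $\omega=y/r\in S^3$, $U=r^{-1}F$, and $X=(\sigma,\zeta)\in\Omega:=\mathbb R\times\mathbb R^{n-4}$. Then $dx=r^3dr\,d\zeta\,d\omega=e^{4\sigma}dX\,d\omega$ and $\partial_rU=r^{-2}(F_\sigma-F)$, so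
$$|\nabla U|^2e^{4\sigma}=(F_\sigma-F)^2+|\nabla_\omega F|^2+e^{2\sigma}|\nabla_\zeta F|^2 .$$
For $F\in C_c^\infty(\Omega\times S^3)$ we have $\int FF_\sigma d\sigma=0$, hence
$$\int uYu\,dV_g=\int\bigl(F_\sigma^2+e^{2\sigma}|\nabla_\zeta F|^2+|\nabla_\omega F|^2+F^2\bigr)dX\,d\omega,\qquad\int Wu^2dV_g=\int vF^2dX\,d\omega,\qquad v=r^2V=v(X). \tag{11}$$
Since $V^{n/2}=v^{n/2}e^{-n\sigma}$ and $|S^3|=2\pi^2$,
$$\int_\Omega v^{n/2}e^{-(n-4)\sigma}dX=\frac1{2\pi^2}\int_{S^n}W^{n/2}dV_g. \tag{12}$$
The function $v$ is smooth and positive on $\Omega$, and $r\rho\le2r/(1+r^2)\le1$ gives $0<v\le\max W$.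

*Example.* For $n=4$, $W=1$: there is no $\zeta$, and $v=(2r/(1+r^2))^2=\cosh^{-2}\sigma$.

*Density.* $C_c^\infty(S^n\setminus\Sigma)$ is dense in $H^1(S^n)$. Indeed, let $\eta_\varepsilon$ be smooth cutoffs with $\eta_\varepsilon=0$ within distance $\varepsilon$ of $\Sigma$, $\eta_\varepsilon=1$ beyond $2\varepsilon$, $|\nabla\eta_\varepsilon|\le C/\varepsilon$. As $\Sigma$ has codimension $4$, $\int|\nabla\eta_\varepsilon|^2\le C\varepsilon^{-2}\varepsilon^4\to0$. So $\eta_\varepsilon u\to u$ in $H^1$ for smooth $u$, and smooth functions are dense.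

*One sector.* For $\theta>0$ and $F\in C_c^\infty(\Omega)$ let
$$q_\theta[F]=\int_\Omega\bigl(F_\sigma^2+e^{2\sigma}|\nabla_\zeta F|^2+\theta F^2\bigr)dX .$$
Define $q_0$ by the same formula with $\theta=0$. Let $H\ge0$ be the Friedrichs operator of $q_0$ in $L^2(\Omega,dX)$, and
$$K_\theta=v^{1/2}(H+\theta)^{-1}v^{1/2},$$
a bounded nonnegative operator. Let $E_\theta$ be the completion of $C_c^\infty(\Omega)$ in the norm $q_\theta^{1/2}$, that is, the form domain of $H$, and let $J:E_\theta\to L^2(\Omega)$, $JF=v^{1/2}F$. From $q_\theta(J^*h,F)=\langle h,v^{1/2}F\rangle$ we read off $J^*h=(H+\theta)^{-1}v^{1/2}h$. So $JJ^*=K_\theta$, while $J^*J$ is the operator on $E_\theta$ representing the weight form: $q_\theta(J^*JF,F)=\int vF^2$. By polar decomposition $J^*J$ and $JJ^*$ are unitarily equivalent off their kernels.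

*Assembling the sectors.* The degree-$l$ harmonics on $S^3$ form a space of dimension $(l+1)^2=m^2$, $m=l+1$, and on them the nonnegative Laplacian plus $1$ is $l(l+2)+1=m^2$. Expand $F=\sum_{m,i}F_{m,i}(X)Y_{m,i}(\omega)$, $1\le i\le m^2$, in an orthonormal basis. Since $v$ does not depend on $\omega$, (11) becomes
$$\int uYu\,dV_g=\sum_{m,i}q_{m^2}[F_{m,i}],\qquad\int Wu^2dV_g=\sum_{m,i}\int vF_{m,i}^2dX .$$
The energy $\int uYu$ is a squared norm equivalent to that of $H^1(S^n)$. The map $u\mapsto(F_{m,i})$ is isometric on a dense subspace, and its range contains all finite families in $C_c^\infty(\Omega)$. So it extends to a unitary map from $H^1(S^n)$, with the energy norm, onto $\bigoplus_m\bigoplus_{i\le m^2}E_{m^2}$. The operator representing $\int Wu^2$ in the energy norm, which is compact by Rellich and has eigenvalues $1/\lambda_j(W)$ by (3), becomes the direct sum of the operators $J^*J$. Denote the positive eigenvalues of $K_\theta$ by $1/\kappa_j(\theta)$ (the compactness of $K_\theta$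 for all real $\theta>0$ comes in Step C). Then
$$\text{the spectrum of }Y_W\text{ is the union over }m\ge1\text{ of }\{\kappa_j(m^2)\}_j,\text{ each repeated }m^2\text{ times.} \tag{13}$$

## The sharp Lieb–Thirring bound for the integral over frequencies

Write $A_-=\frac12(|A|-A)\ge0$ for the negative part, and
$$L_{\gamma,d}=\frac{\Gamma(\gamma+1)}{(4\pi)^{d/2}\Gamma(\gamma+1+d/2)},\qquad L_{3/2,1}=\frac{3\sqrt\pi/4}{2\sqrt\pi\cdot2}=\frac3{16},\qquad L_{2,0}=1 .$$
We use two published inequalities.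

* **(LT1)** Let $M$ be a measurable function on $\mathbb R$ with values in the nonnegative $k\times k$ Hermitian matrices and $\int\operatorname{Tr}M^2d\sigma<\infty$. The negative eigenvalues $E_j$ of $-\frac{d^2}{d\sigma^2}\otimes1-M(\sigma)$ satisfy $\sum_j|E_j|^{3/2}\le\frac3{16}\int\operatorname{Tr}M^2d\sigma$. (Lieb–Thirring 1976 for $k=1$; Laptev–Weidl, Acta Math. 184 (2000) 87–111, for matrices; see also Benguria–Loss, Math. Res. Lett. 7 (2000).)
* **(LT2)** $\operatorname{Tr}(-\Delta-Q)_-^2\le L_{2,d}\int_{\mathbb R^d}Q^{2+d/2}$ for $Q\ge0$, $d\ge1$, where $-\Delta\ge 0$ on $\mathbb R^d$ (Laptev–Weidl, same paper, which covers all exponents $\gamma\ge\frac32$).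

*Example for (LT1).* For $F=1/\cosh\sigma$ one has $F''=F-2\cosh^{-2}\sigma\,F$, so $-\frac{d^2}{d\sigma^2}-2\cosh^{-2}\sigma$ has the eigenvalue $-1$. The right side is $\frac3{16}\int4\cosh^{-4}\sigma\,d\sigma=\frac3{16}\cdot\frac{16}3=1$. So there is no other negative eigenvalue, and (LT1) is an equality here. This is the sector operator of $S^4$ at $\lambda=2$ met above.

**(LT1) for operator values.** The purpose is to allow $M(\sigma)$ to act on $L^2(\mathbb R^{n-4})$. Let $\mathcal G$ be a separable Hilbert space, $M(\sigma)\ge0$ uniformly bounded, weakly measurable, Hilbert–Schmidt, with $\int\operatorname{Tr}M^2d\sigma<\infty$. Let $E_1\le E_2\le\cdots$ be the min–max levels of the form $\int(\|F_\sigma\|^2-\langle F,MF\rangle)d\sigma$ on $H^1(\mathbb R;\mathcal G)$. Then $\sum_{E_j<0}|E_j|^{3/2}\le\frac3{16}\int\operatorname{Tr}M^2d\sigma$.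

*Proof.* Take projections $P_k\uparrow1$ of finite rank on $\mathcal G$, and let $E_j^{(k)}$ be the min–max levels of the form restricted to $H^1(\mathbb R;P_k\mathcal G)$. They belong to the matrix potential $M_k=P_kMP_k$. Here $M_k(-\frac{d^2}{d\sigma^2}+1)^{-1}$ has kernel $\frac12M_k(\sigma)e^{-|\sigma-\sigma'|}$ and is Hilbert–Schmidt, so the essential spectrum is $[0,\infty)$, and negative levels are eigenvalues. By (LT1) and $\operatorname{Tr}M_k^2=\|P_kMP_k\|_{HS}^2\le\operatorname{Tr}M^2$, the sum of $|E^{(k)}_j|^{3/2}$ over negative levels is at most $\frac3{16}\int\operatorname{Tr}M^2$. For fixed $j$, $E_j^{(k)}$ decreases to $E_j$: the union of the spaces $H^1(\mathbb R;P_k\mathcal G)$ is dense in $H^1(\mathbb R;\mathcal G)$ and the form is bounded in $H^1$, so a nearly optimal $j$-dimensional subspace can be approximated. Let $k\to\infty$ for the first $J$ levels, then $J\to\infty$. $\square$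

**Step C.** The purpose is to bound $\int_0^\infty m^2\varphi(m^2)dm$ with the sharp constant. For real $m>0$ and $\lambda>0$ let $N_m(\lambda)$ be the dimension of the spectral subspace of $K_{m^2}$ for $(1/\lambda,\infty)$.

*Variational form of $N_m(\lambda)$.* $N_m(\lambda)$ is the supremum of the dimensions of finite-dimensional subspaces of $C_c^\infty(\Omega)$ on whose nonzero elements
$$\int\bigl(F_\sigma^2+e^{2\sigma}|\nabla_\zeta F|^2-\lambda vF^2\bigr)dX<-m^2\int F^2dX. \tag{14}$$
To see this, note that (14) says $q_{m^2}(J^*JF,F)>\frac1\lambda q_{m^2}[F]$. Let $P$ be the spectral projection of $J^*J$ on $E_{m^2}$ for $(1/\lambda,\infty)$; its rank is $N_m(\lambda)$. A subspace of larger dimension than the range of $P$ contains $F\ne0$ orthogonal to that range, and for it $q(J^*JF,F)\le\frac1\lambda q[F]$. Conversely, on finite-dimensional subspaces of the range the strict inequality holds, by compactness with a uniform margin, so it survives replacing a basis by nearby elements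 of the dense subspace $C_c^\infty(\Omega)$.

*Consequences of (14).* If (14) holds on a subspace, it holds there for all nearby $(m,\lambda)$, so each set $\{N_m(\lambda)\ge d\}$ is open in $(m,\lambda)$ and $N$ is a measurable function. Also $N_m(\lambda)$ is nonincreasing in $m$.

*Reduction to an operator-valued potential.* If $n\ge5$, let $A(\sigma)=-e^{2\sigma}\Delta_\zeta-\lambda v(\sigma,\cdot)$ on $L^2(\mathbb R^{n-4})$, with $-\Delta_\zeta\ge0$, and $M(\sigma)=A(\sigma)_-$. If $n=4$ put $M=\lambda v$. Since $v\le\max W$, $0\le M(\sigma)\le\lambda\max W$. For $n\ge5$, $M$ is strongly continuous in $\sigma$: on the common core $C_c^\infty(\mathbb R^{n-4})$, $A(\sigma')f\to A(\sigma)f$ as $\sigma'\to\sigma$, so $A(\sigma')\to A(\sigma)$ in the strong resolvent sense. All $A(\sigma)$ are bounded below by $-\lambda\max W$, on which half-line $x\mapsto x_-$ is bounded and continuous, so $M(\sigma')\to M(\sigma)$ strongly. Because $A(\sigma)\ge-M(\sigma)$, the left side of (14) is at least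 $\int(\|F_\sigma\|^2-\langle F,MF\rangle)d\sigma$. On a subspace of dimension $d$ as in (14), this form is therefore less than $-m^2\|F\|^2$, so $E_d<-m^2$. Hence
$$N_m(\lambda)\le\#\{j:E_j<-m^2\}.$$

*The trace.* $A(\sigma)=e^{2\sigma}(-\Delta_\zeta-\lambda e^{-2\sigma}v)$, so by (LT2) with $d=n-4$ and $2+\frac{n-4}2=\frac n2$,
$$\operatorname{Tr}M(\sigma)^2=e^{4\sigma}\operatorname{Tr}\bigl(-\Delta_\zeta-\lambda e^{-2\sigma}v\bigr)_-^2\le L_{2,n-4}\,\lambda^{n/2}e^{-(n-4)\sigma}\int v^{n/2}d\zeta .$$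
The right side is finite because $v\le4e^{2\sigma}(1+|\zeta|^2)^{-2}\max W$. For $n=4$ this is the identity $M^2=\lambda^2v^2$.

*The integral over $m$.* We have $L_{3/2,1}L_{2,n-4}=\frac{\Gamma(5/2)}{(4\pi)^{1/2}\Gamma(3)}\cdot\frac{\Gamma(3)}{(4\pi)^{(n-4)/2}\Gamma(n/2+1)}=L_{3/2,n-3}$. Since $\int_0^\infty m^2\mathbf 1_{m^2<|E|}dm=\frac13|E|^{3/2}$, (LT1) and (12) give
$$\int_0^\infty m^2N_m(\lambda)\,dm\le\frac13\sum_{E_j<0}|E_j|^{3/2}\le\frac13L_{3/2,n-3}\,\lambda^{n/2}\,\frac1{2\pi^2}\int_{S^n}W^{n/2}dV_g. \tag{15}$$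

*Compactness and convergence.* Since $N_m(\lambda)$ is nonincreasing in $m$, $\frac{m^3}3N_m(\lambda)\le\int_0^m\mu^2N_\mu(\lambda)d\mu$. So $N_m(\lambda)\le Cm^{-3}\lambda^{n/2}$, with $C$ depending only on $W$ and $n$. Thus $K_\theta$ is compact for every $\theta>0$, and $\#\{j:\kappa_j(\theta)<\lambda\}\le C\theta^{-3/2}\lambda^{n/2}$. Hence, for $t>0$ fixed from now on,
$$\sum_j\Bigl(1+\frac{t\kappa_j(\theta)}N\Bigr)^{-N}<\infty\ \ (N>n/2),\qquad\varphi(\theta):=\sum_je^{-t\kappa_j(\theta)}<\infty .$$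

*Laplace transform in $\lambda$.* From $\varphi(m^2)=t\int_0^\infty e^{-t\lambda}N_m(\lambda)d\lambda$, Tonelli, (15) and $t\int_0^\infty e^{-t\lambda}\lambda^{n/2}d\lambda=\Gamma(\frac n2+1)t^{-n/2}$,
$$\int_0^\infty m^2\varphi(m^2)\,dm\le\frac{\Gamma(5/2)}{3\cdot2\pi^2}(4\pi)^{-(n-3)/2}t^{-n/2}\int W^{n/2}dV_g=(4\pi t)^{-n/2}\int W^{n/2}dV_g, \tag{16}$$
because $\frac{\Gamma(5/2)}{6\pi^2}(4\pi)^{3/2}=\frac{3\sqrt\pi/4}{6\pi^2}\cdot8\pi^{3/2}=1$.

## Complete monotonicity from powers of a resolvent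

We need $\varphi$ to be completely monotone. Formally, $\kappa_j(\theta)$ are the eigenvalues of $v^{-1/2}Hv^{-1/2}+\theta v^{-1}$. The first operator should generate a semigroup with nonnegative kernel, the second is a multiplication operator, and a Trotter product would exhibit $\varphi(\theta)$ as an integral of exponentials $e^{-\theta(\cdots)}$ with nonnegative weights. The multiplier $v^{-1}$ is unbounded, so we do not argue this way. Instead we replace $e^{-x}$ by $(1+x/N)^{-N}$, that is, by powers of a resolvent in which only the bounded function $v$ enters.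

**Step D.** The purpose is to show that $\varphi(\theta)=\int e^{-\theta\tau}d\mu(\tau)$ with $\mu\ge0$.

*The resolvent.* Fix an even integer $N>n$ and put $c=N/t$. Multiply the resolvent identity
$$(H+\theta+cv)^{-1}=(H+\theta)^{-1}-c\,(H+\theta)^{-1}v\,(H+\theta+cv)^{-1}$$
on both sides by $v^{1/2}$ and by $c$. With $R:=c\,v^{1/2}(H+\theta+cv)^{-1}v^{1/2}$ this reads $R=cK_\theta-cK_\theta R$, so
$$R=cK_\theta(1+cK_\theta)^{-1},\quad\text{with positive eigenvalues}\quad\frac{c/\kappa_j(\theta)}{1+c/\kappa_j(\theta)}=\Bigl(1+\frac{t\kappa_j(\theta)}N\Bigr)^{-1}.$$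

*Its kernel.* Since $H+cv\ge0$ and $\theta>0$, $(H+\theta+cv)^{-1}=\int_0^\infty e^{-\theta s}e^{-s(H+cv)}ds$. The form $q_0[F]+c\int vF^2$, closed from $C_c^\infty(\Omega)$, is a Dirichlet form of the elliptic operator $-\partial_\sigma^2-e^{2\sigma}\Delta_\zeta+cv$ with smooth coefficients. So $e^{-s(H+cv)}$ has a smooth symmetric kernel $p_s(X,X')\ge0$ (Davies, *Heat Kernels and Spectral Theory*; Grigor'yan, *Heat Kernel and Analysis on Manifolds*). It does not depend on $\theta$. By Tonelli, for nonnegative $f,h\in L^2$, $\langle h,Rf\rangle=\iint h\,r_\theta f$ with the symmetric kernel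
$$r_\theta(X,X')=c\,v(X)^{1/2}\Bigl(\int_0^\infty e^{-\theta s}p_s(X,X')ds\Bigr)v(X')^{1/2}\in[0,\infty].$$

*The trace of $R^N$.* Let $k$ be the $\frac N2$-fold iterate of $r_\theta$. Then $R^{N/2}f=\int k(\cdot,X')f(X')dX'$ for $f\ge0$ in $L^2$. By Step C, $\operatorname{Tr}R^N=\sum_j(1+t\kappa_j/N)^{-N}<\infty$, so $R^{N/2}$ is Hilbert–Schmidt, with some $L^2$-kernel $\widetilde k$. For sets $A,B$ of finite measure, $\iint_{A\times B}\widetilde k=\langle\mathbf 1_A,R^{N/2}\mathbf 1_B\rangle=\iint_{A\times B}k$. So $k=\widetilde k$ almost everywhere. Therefore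
$$\psi_N(\theta):=\sum_j\Bigl(1+\frac{t\kappa_j(\theta)}N\Bigr)^{-N}=\operatorname{Tr}R^N=\|R^{N/2}\|_{HS}^2=\iint k(X,X')^2dX\,dX' .$$
Now insert the definition of $r_\theta$ in each of the $N$ factors and use Tonelli once more:
$$\psi_N(\theta)=\int_{(0,\infty)^N}e^{-\theta(s_1+\cdots+s_N)}P_N(s_1,\dots,s_N)\,ds,$$
where $P_N\ge0$ is the integral over all space variables of the product of the factors $c\,v^{1/2}p_{s_i}v^{1/2}$, and does not depend on $\theta$. So $\psi_N$ is the Laplace transform of a nonnegative measure, finite for every $\theta>0$, hence completely monotone.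

*The limit $N\to\infty$.* For $x\ge0$, $(1+x/N)^{-N}$ decreases to $e^{-x}$. By dominated convergence (dominate by one fixed $N$), $\psi_N(\theta)\to\varphi(\theta)$ along even $N$, for every $\theta>0$. A pointwise limit of completely monotone functions is completely monotone. Indeed, write $\psi_N(\theta)=\int e^{-\theta\tau}d\mu_N(\tau)$ and fix $\theta_0>0$. The measures $e^{-\theta_0\tau}d\mu_N$ have total mass $\psi_N(\theta_0)$, which is bounded, so along a subsequence they converge vaguely on $[0,\infty)$ to a finite measure $\nu$. For $\theta>\theta_0$ the function $e^{-(\theta-\theta_0)\tau}$ vanishes at infinity, so $\varphi(\theta)=\int e^{-(\theta-\theta_0)\tau}d\nu(\tau)$. So $\varphi$ is smooth with alternating derivatives on $(\theta_0,\infty)$, and $\theta_0>0$ was arbitrary.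

By Bernstein's theorem $\varphi(\theta)=\int_{[0,\infty)}e^{-\theta\tau}d\mu(\tau)$ with $\mu\ge0$. Since $K_\theta\ne0$, $\varphi>0$ and $\mu\ne0$. Since $\varphi\ge\mu(\{0\})$ and $\int_0^\infty m^2\varphi(m^2)dm<\infty$ by (16), $\mu(\{0\})=0$.

## From the integral over frequencies back to the heat trace

**Step E.** The purpose is to combine (13), the Gaussian inequality (8) and the bound (16). By (13) and Step D, with Tonelli ($\mu$ is $\sigma$-finite since $\varphi(1)<\infty$),
$$\operatorname{Tr}e^{-tY_W}=\sum_{m\ge1}m^2\varphi(m^2)=\int_{(0,\infty)}\ \sum_{m\ge1}m^2e^{-\tau m^2}\,d\mu(\tau).$$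
By (8) the integrand is, at every $\tau>0$, strictly smaller than $\int_0^\infty m^2e^{-\tau m^2}dm$. Moreover
$$\int_{(0,\infty)}\int_0^\infty m^2e^{-\tau m^2}dm\,d\mu(\tau)=\int_0^\infty m^2\varphi(m^2)\,dm\le(4\pi t)^{-n/2}\int_{S^n}W^{n/2}dV_g<\infty$$
by Tonelli and (16). As $\mu$ is a nonzero measure on $(0,\infty)$ and the larger integral is finite, the strict inequality survives integration:
$$\operatorname{Tr}e^{-tY_W}<\int_0^\infty m^2\varphi(m^2)\,dm\le(4\pi t)^{-n/2}\int_{S^n}W^{n/2}dV_g .$$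
This is (1), for every $t>0$. Together with the consequences derived above, Part II is proved. $\blacksquare$
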